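# Equidiffuse sequences of measures and the splitting $L^1+H^{-1}$

Throughout, $\Omega\subset\mathbb R^N$, $N\ge 2$, is a smooth bounded domain, $\mathcal M(\Omega)$ is the space of finite signed Radon measures with total variation norm $\|\cdot\|_{\mathcal M}$, and $C_0(\Omega)$ is the space of continuous functions on $\overline\Omega$ vanishing on $\partial\Omega$. Weak$^*$ convergence $\mu_k\overset{*}{\rightharpoonup}\mu$ means $\int\varphi\,d\mu_k\to\int\varphi\,d\mu$ for every $\varphi\in C_0(\Omega)$. The norm on $H^{-1}(\Omega)$ is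
$$\|S\|_{H^{-1}}=\sup\{\langle S,\varphi\rangle:\varphi\in C_c^\infty(\Omega),\ \|\nabla\varphi\|_2\le 1\},$$
which is a Hilbert norm. Identities such as $\mu=f+S$ are meant as distributions. We write $C_P$ for the Poincaré constant, $\int_\Omega\varphi^2\le C_P\int_\Omega|\nabla\varphi|^2$; $\omega_N$ for the volume of the unit ball; $s_N$ for the area of the unit sphere; and $B_{\mathcal M},B_\infty,B_{H^{-1}}$ for the closed unit balls of $\mathcal M(\Omega)$, $L^\infty(\Omega)$, $H^{-1}(\Omega)$.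

## 1. Measures dominated by a multiple of capacity

**Definition (capacity).** For compact $K\subset\Omega$,
$$\operatorname{cap}(K)=\inf\Big\{\int_\Omega|\nabla\varphi|^2:\varphi\in C_c^\infty(\Omega),\ \varphi\ge1\text{ on }K\Big\}.$$
For open sets take the supremum over compact subsets; for arbitrary sets take the infimum over open supersets.

Three elementary facts are used all the time.

**(E1)** If $K\subset A$ with $K$ compact and $A$ Borel, then $\operatorname{cap}(K)\le\operatorname{cap}(A)$. Indeed, every open $U\supset A$ contains $K$, so $\operatorname{cap}(K)\le\operatorname{cap}(U)$.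

**(E2)** If $\psi$ is Lipschitz with compact support in $\Omega$ and $\psi\ge1$ on a compact set $K$, then $\operatorname{cap}(K)\le\int|\nabla\psi|^2$, also when $\operatorname{cap}(K)$ is computed through open supersets. For $\eta>0$ the open set $U=\{(1+\eta)\psi>1\}$ contains $K$. If $K'\subset U$ is compact, then $(1+\eta)\psi\ge1+c$ on $K'$ for some $c>0$. Small mollifications of $(1+\eta)\psi$ are therefore $\ge1$ on $K'$, they lie in $C_c^\infty(\Omega)$, and their energies tend to $(1+\eta)^2\int|\nabla\psi|^2$. So $\operatorname{cap}(U)\le(1+\eta)^2\int|\nabla\psi|^2$; let $\eta\to0$. In particular the two ways to compute the capacity of a compact set agree.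

**(E3)** If $\mu,\nu\in\mathcal M(\Omega)$, $\mu=\nu+S$ with $S\in H^{-1}(\Omega)$, and $\varphi\in C_0(\Omega)\cap H^1_0(\Omega)$, then $\int\varphi\,d\mu=\int\varphi\,d\nu+\langle S,\varphi\rangle$. Put $\varphi_\delta=(\varphi-\delta)^+-(\varphi+\delta)^-$. It has compact support, $\|\varphi-\varphi_\delta\|_\infty\le\delta$, and $\nabla\varphi_\delta=\mathbf 1_{\{|\varphi|>\delta\}}\nabla\varphi\to\nabla\varphi$ in $L^2$, because $\nabla\varphi=0$ a.e. on $\{\varphi=0\}$. Mollify $\varphi_\delta$: the identity holds for the mollified functions by definition, and both sides pass to the limit.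

**Example (balls and points).** If $\overline{B_{R_0}(x_0)}\subset\Omega$ and $0<r<R_0$, put $\gamma(r)=\int_r^{R_0}t^{1-N}dt$. The function equal to $1$ on $B_r(x_0)$, to $\gamma(|x-x_0|)/\gamma(r)$ on $B_{R_0}(x_0)\setminus B_r(x_0)$, and to $0$ elsewhere has energy $s_N\gamma(r)^{-2}\int_r^{R_0}t^{2-2N}t^{N-1}dt=s_N/\gamma(r)$. By (E2), $\operatorname{cap}(\overline{B_r(x_0)})\le s_N/\gamma(r)$, and this tends to $0$ as $r\to0$ because $N\ge2$. So points have capacity zero.

**Example (a hyperplane).** Let $\mu$ be surface measure on $\Omega\cap\{x_N=0\}$ and $L=\operatorname{diam}\Omega$. For $\varphi\in C_c^\infty(\Omega)$, extended by zero, $\varphi(x',0)^2\le L\int_{-L}^0|\partial_N\varphi(x',t)|^2dt$ at points $(x',0)\in\Omega$, since $(x',-L)\notin\Omega$. Integrating in $x'$ gives $\int\varphi^2d\mu\le L\int|\nabla\varphi|^2$. Hence $\mu(K)\le L\operatorname{cap}(K)$ for compact $K$. By (E1) and inner regularity, $\mu(A)\le L\operatorname{cap}(A)$ for Borel $A$, although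 $\mu$ is singular with respect to Lebesgue measure.

Here is the easy case. It rests on one computation with dyadic levels. For $\varphi\in C_c^\infty(\Omega)$ and $i\in\mathbb Z$ let $E_i=\{|\varphi|\ge2^i\}$, a compact set. Testing (E2) with $\psi=\min\{1,(|\varphi|-2^{i-1})^+/2^{i-1}\}$ gives $\operatorname{cap}(E_i)\le4^{1-i}\int_{\{2^{i-1}<|\varphi|<2^i\}}|\nabla\varphi|^2$. The shells are disjoint, so
$$\sum_{i\in\mathbb Z}4^i\operatorname{cap}(E_i)\le4\|\nabla\varphi\|_2^2.\tag{1}$$

**Proposition 1.** Let $M=\sup_k\|\mu_k\|_{\mathcal M}<\infty$, and suppose that $|\mu_k|(A)\le L\operatorname{cap}(A)$ for all Borel $A\subset\Omega$ and all $k$. Then $\|\mu_k\|_{H^{-1}}\le4\sqrt{LM}$ for all $k$.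

**Proof.** Let $m_i=|\mu_k|(E_i)$. On $E_i\setminus E_{i+1}$ we have $\varphi^2\le4^{i+1}$, so by (1)
$$\int\varphi^2d|\mu_k|\le\sum_i4^{i+1}(m_i-m_{i+1})\le4\sum_i4^im_i\le4L\sum_i4^i\operatorname{cap}(E_i)\le16L\|\nabla\varphi\|_2^2 .$$
By Cauchy–Schwarz, $|\int\varphi\,d\mu_k|\le M^{1/2}\big(\int\varphi^2d|\mu_k|\big)^{1/2}\le4\sqrt{LM}\,\|\nabla\varphi\|_2$. $\square$

What changes if the linear bound is replaced by the bare statement "small capacity implies small mass, uniformly in $k$"?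

**Definition (diffuse, equidiffuse).** A measure $\mu\in\mathcal M(\Omega)$ is diffuse if $|\mu|(A)=0$ for every Borel set $A\subset\Omega$ with $\operatorname{cap}(A)=0$. A sequence $(\mu_k)\subset\mathcal M(\Omega)$ is equidiffuse if for every $\varepsilon>0$ there is $\delta>0$ such that $\operatorname{cap}(A)<\delta$ implies $|\mu_k|(A)<\varepsilon$ for all $k$ and all Borel $A\subset\Omega$.

Each term of an equidiffuse sequence is diffuse. A Dirac mass is not diffuse, since points have capacity zero. If $\varphi\ge1$ on a compact set $K$, then $|K|\le\int\varphi^2\le C_P\int|\nabla\varphi|^2$, so $|A|\le C_P\operatorname{cap}(A)$ for all Borel $A$. Recall that $(f_k)\subset L^1(\Omega)$ is equi-integrable if $\sup_k\int_E|f_k|\to0$ as $|E|\to0$. Hence $L^1$ functions are diffuse, and an equi-integrable sequence is equidiffuse. The functions $|B_{1/k}|^{-1}\mathbf 1_{B_{1/k}(x_0)}$ ($k$ large) are diffuse but not equidiffuse: $B_{1/k}(x_0)$ has mass $1$ and capacity tending to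 $0$.

For one measure the theorem of Boccardo–Gallouët–Orsina gives a splitting: **every finite diffuse measure is $\mu=f+S$ with $f\in L^1(\Omega)$, $S\in H^{-1}(\Omega)$.** The problem, taken from "Reduced limits for nonlinear equations with measures" (http://perso.uclouvain.be/augusto.ponce/26.pdf), asks for a uniform version.

**Problem.** Let $(\mu_k)$ be a bounded sequence of diffuse measures, weakly$^*$ convergent to $\mu$ and equidiffuse. Can one always write $\mu_k=f_k+S_k$ for every $k$, with $(f_k)$ strongly convergent in $L^1(\Omega)$ and $(S_k)$ bounded in $H^{-1}(\Omega)$?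

Under the linear bound the answer is yes with $f_k=0$. For a constant sequence it is yes by Boccardo–Gallouët–Orsina. In general the answer is no.

## 2. Truncation at one small level, and the constant it produces

The natural first attempt is to prove an estimate by duality, as in Proposition 1. The following tool turns estimates into splittings.

**Hahn–Banach.** Let $\mu\in\mathcal M(\Omega)$ and $\varepsilon,T,C\ge0$. If
$$\Big|\int\varphi\,d\mu\Big|\le\varepsilon\|\varphi\|_\infty+T\|\varphi\|_1+C\|\nabla\varphi\|_2\quad\text{for all }\varphi\in C_c^\infty(\Omega),\tag{2}$$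
then $\mu\in\varepsilon B_{\mathcal M}+TB_\infty+CB_{H^{-1}}$.

**Proof.** On the subspace $\{(\varphi,\varphi,\nabla\varphi)\}$ of $C_0(\Omega)\times L^1(\Omega)\times L^2(\Omega;\mathbb R^N)$, the functional $(\varphi,\varphi,\nabla\varphi)\mapsto\int\varphi\,d\mu$ is dominated by the seminorm $\varepsilon\|u\|_\infty+T\|v\|_1+C\|w\|_2$. Extend it to the whole product with the same bound. Restricting to each factor, the extension is given by $(\nu,g,F)$ with $\|\nu\|_{\mathcal M}\le\varepsilon$, $\|g\|_\infty\le T$, $\|F\|_2\le C$. Hence $\mu=\nu+g-\operatorname{div}F$, and $\|\operatorname{div}F\|_{H^{-1}}\le C$. $\square$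

Consider the property

$(\mathrm P)$ for each $\varepsilon>0$ there is $C_\varepsilon$ with $\mu_k\in\varepsilon B_{\mathcal M}+C_\varepsilon B_{H^{-1}}$ for all $k$.

**Proposition 2.** Let $(\mu_k)\subset\mathcal M(\Omega)$. (a) If $(\mu_k)$ is bounded in $\mathcal M(\Omega)$ and equidiffuse, then $(\mathrm P)$ holds. (b) If $\mu_k\ge0$ for all $k$ and $(\mathrm P)$ holds, then $(\mu_k)$ is equidiffuse. Consequently, for sequences of nonnegative measures that are bounded in $\mathcal M(\Omega)$, equidiffuseness and $(\mathrm P)$ are equivalent.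

**Proof of (a).** Let $M=\sup\|\mu_k\|_{\mathcal M}$; we may assume $M>0$. Let $\varphi\in C_c^\infty(\Omega)$ with $\|\varphi\|_\infty\le1$, put $t=\varepsilon/(2M)$, and let $\delta$ correspond to $\varepsilon/2$ in the definition of equidiffuse. Splitting at the level $t$,
$$\Big|\int\varphi\,d\mu_k\Big|\le Mt+|\mu_k|(\{|\varphi|\ge t\}),\qquad\operatorname{cap}\{|\varphi|\ge t\}\le\|\nabla\varphi\|_2^2/t^2,$$
the second by (E2) with $\psi=|\varphi|/t$. If $\|\nabla\varphi\|_2^2<\delta t^2$, the right side of the first inequality is at most $\varepsilon/2+\varepsilon/2=\varepsilon$. Otherwise $|\int\varphi\,d\mu_k|\le M\le M\|\nabla\varphi\|_2/(t\sqrt\delta)$. By homogeneity $|\int\varphi\,d\mu_k|\le\varepsilon\|\varphi\|_\infty+C_\varepsilon\|\nabla\varphi\|_2$ for all $\varphi\in C_c^\infty(\Omega)$, with $C_\varepsilon=M/(t\sqrt\delta)$. Apply Hahn–Banach with $T=0$.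

**Proof of (b).** Let $A$ be Borel, $K\subset A$ compact, $\varphi$ admissible for $\operatorname{cap}(K)$, and $\psi=\min(\varphi^+,1)$. Since $\mu_k\ge0$, (E3) and $(\mathrm P)$ give $\mu_k(K)\le\int\psi\,d\mu_k\le\varepsilon+C_\varepsilon\|\nabla\psi\|_2\le\varepsilon+C_\varepsilon\|\nabla\varphi\|_2$. Take the infimum over $\varphi$, then use (E1) and inner regularity: $\mu_k(A)\le\varepsilon+C_\varepsilon\operatorname{cap}(A)^{1/2}$ for all $k$ and all $\varepsilon>0$. This is equidiffuseness. $\square$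

**Remark (the role of boundedness).** Let $d=\operatorname{dist}(\cdot,\partial\Omega)$ and recall Hardy's inequality $\int\varphi^2/d^2\le C_H\int|\nabla\varphi|^2$. Boundedness is not a consequence of $(\mathrm P)$: the measures $\min(k,d^{-5/4})\,dx$ are bounded in $H^{-1}$, because $\int d^{-5/4}|\varphi|\le\|d^{-1/4}\|_2\|\varphi/d\|_2\le C\|\nabla\varphi\|_2$, so $(\mathrm P)$ holds, but their masses tend to $\int d^{-5/4}=\infty$. Nor can boundedness be omitted in (a). Take $\mu_k=\min(k,d^{-2})\,dx$. Hardy's inequality gives $\mu_k(K)\le C_H\operatorname{cap}(K)$ for compact $K$, hence the same for Borel sets, so the sequence is equidiffuse. Suppose $(\mathrm P)$ held, and use it with $\varepsilon=1$. Test with $\varphi_h=\min(d/h,1)\in C_0(\Omega)\cap H^1_0(\Omega)$, using (E3). Since $|\{d<h\}|\le ch$,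
$$\int\varphi_h\,d\mu_k\le1+C_1\|\nabla\varphi_h\|_2\le1+C_1(c/h)^{1/2}.$$
As $k\to\infty$ the left side tends to $\int\varphi_hd^{-2}\ge\frac1{4h^2}|\{h<d<2h\}|\ge c'/h$ for small $h$, with $c'>0$. This is false for $h$ small.

For bounded sequences, then, equidiffuseness yields an $H^{-1}$ bound up to an error of mass $\varepsilon$. The argument stops at the constant: $C_\varepsilon=M/(t\sqrt\delta)$ tends to infinity as $\varepsilon\to0$, whereas a splitting $\mu_k=f_k+S_k$ as in the Problem has one $H^{-1}$ bound for the whole sequence. We shall see that this loss cannot be avoided.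

## 3. The cost of one periodic array of small spheres

The plan is to find a probability measure whose unit mass has a prescribed large cost in $H^{-1}$, in a way that no equi-integrable function can help to pay. Spread the mass over many tiny spheres, placed periodically. The potentials of the spheres live on a set of small measure, so an equi-integrable part does not see them.

**Step 1: the radii.** Fix $a_j>0$ with $\sum_ja_j<\infty$ and $\kappa_j\in(0,1]$, $j\ge1$. Fix a closed cube $Q\subset\Omega$ of side $\ell$. For $k\ge1$ divide $Q$ into $k^N$ cells of side $\ell/k$ with centers $x_1,\dots,x_{k^N}$ (depending on $k$), and let $R=R_k=\ell/(2k)$, so that the balls $B_R(x_i)$ are disjoint. The function $\gamma_k(r)=\int_r^{R_k}t^{1-N}dt$ decreases continuously from $\infty$ to $0$ on $(0,R_k]$, as $N\ge2$. Define $r_{k,j}\in(0,R_k)$ by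
$$\frac{s_N}{\gamma_k(r_{k,j})}=\kappa_jk^{-N}.\tag{3}$$
The left side is the energy found in the ball example of Section 1, so each of the $k^N$ balls receives the energy $\kappa_jk^{-N}$, and the total is $\kappa_j$. For $N=2$, (3) says $r_{k,j}=R_k\exp(-2\pi k^2/\kappa_j)$; for $N=3$ it says $1/r_{k,j}=2k/\ell+4\pi k^3/\kappa_j$.

We need room between $r_{k,j}$ and $R_k$. Since $\gamma_k(R/2)\le(R/2)(R/2)^{1-N}=(R/2)^{2-N}$, we have $s_N/\gamma_k(R/2)\ge s_N(\ell/4)^{N-2}k^{2-N}$. There is $k_0=k_0(N,\ell)$ such that this is $\ge k^{-N}\ge\kappa_jk^{-N}$ for $k\ge k_0$. Hence $\gamma_k(r_{k,j})\ge\gamma_k(R/2)$, that is, $r_{k,j}\le R_k/2$, for all $j$ and all $k\ge k_0$. From now on $k\ge k_0$.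

**Step 2: measures and potentials.** Let $\sigma_{k,j}$ be the probability measure giving mass $k^{-N}$, uniformly distributed, to each sphere $\partial B_{r_{k,j}}(x_i)$. Let $\varphi_{k,j}$ be the Lipschitz function equal to $1$ on $B_{r_{k,j}}(x_i)$, to $\gamma_k(|x-x_i|)/\gamma_k(r_{k,j})$ on $B_R(x_i)\setminus B_{r_{k,j}}(x_i)$, for each $i$, and to $0$ elsewhere. Then $0\le\varphi_{k,j}\le1$ and $\int\varphi_{k,j}\,d\sigma_{k,j}=1$. Writing $\gamma_i=\gamma_k(r_{k,i})$,
$$\int\nabla\varphi_{k,i}\cdot\nabla\varphi_{k,j}=k^Ns_N\int_{\max(r_{k,i},r_{k,j})}^R\frac{t^{2-2N}t^{N-1}}{\gamma_i\gamma_j}dt=k^Ns_N\frac{\min(\gamma_i,\gamma_j)}{\gamma_i\gamma_j}=\frac{k^Ns_N}{\max(\gamma_i,\gamma_j)}=\min(\kappa_i,\kappa_j).\tag{4}$$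
Poincaré's inequality in each ball $B_R(x_i)$ gives $\|\varphi_{k,j}\|_2^2\le C_NR_k^2\kappa_j$, so
$$\varphi_{k,j}\to0\text{ in }L^2(\Omega)\text{ as }k\to\infty,\text{ for each fixed }j.\tag{5}$$

**Step 3: smoothing.** The purpose is to have functions in $C_c^\infty(\Omega)$. Let $\rho_\varepsilon$ be a standard even mollifier supported in $\overline{B_\varepsilon}$, and set
$$\tilde\sigma_{k,j}=\rho_{\varepsilon_k}*\sigma_{k,j},\qquad\mu_k=\sum_{j=1}^ka_j\tilde\sigma_{k,j}\quad(k\ge k_0),\qquad\mu_k=0\quad(k<k_0).$$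
Here $\varepsilon_k\to0$ and $\varepsilon_k<\operatorname{dist}(Q,\partial\Omega)$, so $\mu_k\in C_c^\infty(\Omega)$ and $\mu_k\ge0$. Since $\int\varphi_{k,j}\,d\tilde\sigma_{k,i}=\int\rho_{\varepsilon_k}*\varphi_{k,j}\,d\sigma_{k,i}$, and $|\rho_\varepsilon*\varphi-\varphi|\le\varepsilon\operatorname{Lip}(\varphi)$, and for each $k$ only the finitely many functions $\varphi_{k,1},\dots,\varphi_{k,k}$ matter, we may take $\varepsilon_k$ so small that $\int\varphi_{k,j}\,d\mu_k$ and $\int\varphi_{k,j}\,d(\sum_{i\le k}a_i\sigma_{k,i})$ differ by at most $1/k$ for $1\le j\le k$. All terms are nonnegative, so keeping only $i=j$,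
$$\int\varphi_{k,j}\,d\mu_k\ge a_j-\tfrac1k\qquad(1\le j\le k).\tag{6}$$

**Step 4: capacity bound.** The purpose is to see that each single array is in the easy case of Section 1, with a constant that depends on $\kappa_j$ but not on $k$.

**Lemma 3.** There is $K_0=K_0(N,\Omega,\ell)$ such that for all $k\ge k_0$, $j\le k$, $\varphi\in C_c^\infty(\Omega)$ and Borel $A\subset\Omega$,
$$\int\varphi^2\,d\tilde\sigma_{k,j}\le\frac{K_0}{\kappa_j}\int|\nabla\varphi|^2,\qquad\tilde\sigma_{k,j}(A)\le\frac{K_0}{\kappa_j}\operatorname{cap}(A).\tag{7}$$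

**Proof.** Let first $\varphi\in C_c^\infty(\mathbb R^N)$, $r=r_{k,j}$, $\rho\in(R/2,R)$, and consider a ball with center $x_i=0$ (translate). For $|\omega|=1$ we write $\varphi(r\omega)=\varphi(\rho\omega)-\int_r^\rho\partial_t[\varphi(t\omega)]\,dt$ and apply Cauchy–Schwarz with the weight $t^{N-1}$:
$$\varphi(r\omega)^2\le2\varphi(\rho\omega)^2+2\Big(\int_r^\rho t^{1-N}dt\Big)\int_r^\rho|\nabla\varphi(t\omega)|^2t^{N-1}dt.$$
Let $b(\rho)=s_N^{-1}\int_{|\omega|=1}\varphi(\rho\omega)^2d\omega$ be the spherical mean. Average over $\omega$. Since $\int_r^\rho t^{1-N}dt\le\gamma_k(r)=s_Nk^N/\kappa_j$ by (3),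
$$b(r)\le2b(\rho)+\frac{2k^N}{\kappa_j}\int_{B_R}|\nabla\varphi|^2.$$
Average over $\rho\in(R/2,R)$ with weight $\rho^{N-1}$. The average of $b$ becomes the mean of $\varphi^2$ over $B_R\setminus B_{R/2}$, whose volume is at least $\frac12\omega_NR^N$. Hence
$$b(r)\le\frac{4}{\omega_NR^N}\int_{B_R}\varphi^2+\frac{2k^N}{\kappa_j}\int_{B_R}|\nabla\varphi|^2.$$
Multiply by $k^{-N}$ and sum over the disjoint balls, with $R=\ell/(2k)$:
$$\int\varphi^2\,d\sigma_{k,j}\le C_1\int_{\mathbb R^N}\varphi^2+\frac2{\kappa_j}\int_{\mathbb R^N}|\nabla\varphi|^2,\qquad C_1=\frac{2^{N+2}}{\omega_N\ell^N}.$$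
The right side is translation invariant, and $\int\varphi^2\,d\tilde\sigma_{k,j}=\int\rho_{\varepsilon_k}(y)\int\varphi(x+y)^2d\sigma_{k,j}(x)\,dy$, so the same inequality holds for $\tilde\sigma_{k,j}$. If $\varphi\in C_c^\infty(\Omega)$, Poincaré's inequality and $\kappa_j\le1$ give the first half of (7) with $K_0=C_1C_P+2$. If $K\subset A$ is compact and $\varphi\ge1$ on $K$, the left side is at least $\tilde\sigma_{k,j}(K)$. Taking the infimum over $\varphi$ and using (E1), $\tilde\sigma_{k,j}(K)\le K_0\kappa_j^{-1}\operatorname{cap}(A)$; conclude by inner regularity. $\square$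

So a single array costs little to analyze. By (7) and Cauchy–Schwarz, $\|\tilde\sigma_{k,j}\|_{H^{-1}}\le(K_0/\kappa_j)^{1/2}$. In the other direction, the pair $\int\varphi_{k,j}\,d\sigma_{k,j}=1$, $\|\nabla\varphi_{k,j}\|_2=\kappa_j^{1/2}$ shows that unit mass costs at least $\kappa_j^{-1/2}$. Mass $a_j$ in the $j$-th array costs about $a_j\kappa_j^{-1/2}$. Equidiffuseness, on the other hand, can ignore the tail $\sum_{j>J}a_j$ of the masses, however small the $\kappa_j$ are. That is the whole tension: choose $\sum a_j<\infty$ and $a_j\kappa_j^{-1/2}\to\infty$.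

## 4. Superposing the arrays

**Theorem 4.** There is a bounded equidiffuse sequence $(\mu_k)$ of nonnegative functions in $C_c^\infty(\Omega)$, converging weakly$^*$ to a bounded function, such that along no subsequence can one write $\mu_k=f_k+S_k$ with $(f_k)$ bounded and equi-integrable in $L^1(\Omega)$ and $(S_k)$ bounded in $H^{-1}(\Omega)$. In particular the answer to the Problem is negative for every smooth bounded $\Omega\subset\mathbb R^N$, $N\ge2$.

We first treat the sequence of Section 3 for general $a_j$, $\kappa_j$.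

**Step 1: boundedness and weak$^*$ limit.** $\|\mu_k\|_{\mathcal M}\le\sum_ja_j$. For fixed $j$, $\sigma_{k,j}$ gives each cell the mass $k^{-N}=|\text{cell}|/|Q|$. A function $\varphi\in C_0(\Omega)$ is uniformly continuous and the cells have diameter $\sqrt N\,\ell/k$, so $\int\varphi\,d\sigma_{k,j}\to|Q|^{-1}\int_Q\varphi$; the same holds for $\tilde\sigma_{k,j}$ as $\varepsilon_k\to0$. The terms with $j>J$ contribute at most $\|\varphi\|_\infty\sum_{j>J}a_j$. Hence $\mu_k\overset{*}{\rightharpoonup}(\sum_ja_j)|Q|^{-1}\mathbf 1_Q\,dx$.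

**Step 2: equidiffuseness.** Given $\varepsilon>0$ choose $J$ with $\sum_{j>J}a_j<\varepsilon/2$. By (7),
$$\mu_k(A)\le\sum_{j>J}a_j+\Big(\sum_{j\le J}\frac{a_jK_0}{\kappa_j}\Big)\operatorname{cap}(A)<\varepsilon\quad\text{for all }k,$$
as soon as $\operatorname{cap}(A)$ is small enough.

**Step 3: the inequality that a splitting would force.** Suppose that for infinitely many $k$ we have $\mu_k=f_k+S_k$ with $(f_k)$ bounded and equi-integrable and $\|S_k\|_{H^{-1}}\le C$. Let $t_1,\dots,t_J\ge0$, $\Phi_k=\sum_{j\le J}t_j\varphi_{k,j}$ and $\tau=\sum_{j\le J}t_j$. Then $0\le\Phi_k\le\tau$, and $\Phi_k\to0$ in measure by (5). For every $\eta>0$,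
$$\Big|\int f_k\Phi_k\Big|\le\tau\int_{\{\Phi_k>\eta\}}|f_k|+\eta\|f_k\|_1.$$
The first term tends to $0$ as $k\to\infty$ by equi-integrability; then let $\eta\to0$. So $\int f_k\Phi_k\to0$. The function $\Phi_k$ is Lipschitz with support in $Q$, so (E3) applies, and with (6)
$$\sum_{j\le J}t_ja_j-\frac\tau k\le\int\Phi_k\,d\mu_k=\int f_k\Phi_k+\langle S_k,\Phi_k\rangle\le o(1)+C\|\nabla\Phi_k\|_2.$$
By (4), $\|\nabla\Phi_k\|_2^2=\sum_{i,j\le J}t_it_j\min(\kappa_i,\kappa_j)$. Letting $k\to\infty$ along the subsequence,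
$$\sum_{j\le J}t_ja_j\le C\Big(\sum_{i,j\le J}t_it_j\min(\kappa_i,\kappa_j)\Big)^{1/2}.\tag{8}$$

**Step 4: the choice.** Take $a_j=2^{-j}$, $\kappa_j=8^{-j}$. Inequality (8) with $t_j=1$ for a single index $j$ and $0$ for the others says $a_j\le C\kappa_j^{1/2}$, that is, $2^{j/2}\le C$. This cannot hold for every $j$, and Theorem 4 follows. A sequence that converges strongly in $L^1$ is bounded and equi-integrable, so the Problem has a negative answer. $\square$

## 5. Four equivalent forms of the splitting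

Which sequences do split? Property $(\mathrm P)$ allows the $H^{-1}$ bound to depend on $\varepsilon$. Condition 3 below forbids this, but allows a bounded function whose bound depends on $\varepsilon$.

**Theorem 5.** Let $(\mu_k)$ be a bounded sequence of diffuse measures converging weakly$^*$ to $\mu$. The following are equivalent.

1. $\mu_k=f_k+S_k$ with $(f_k)$ strongly convergent in $L^1$ and $(S_k)$ bounded in $H^{-1}$.
2. $\mu_k=f_k+S_k$ with $(f_k)$ bounded and equi-integrable in $L^1$ and $(S_k)$ bounded in $H^{-1}$.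
3. There is $C$ such that for every $\varepsilon>0$ there is $T_\varepsilon$ with $\mu_k\in\varepsilon B_{\mathcal M}+T_\varepsilon B_\infty+CB_{H^{-1}}$ for all $k$.
4. There is $C$ such that for every sequence $(\varphi_k)\subset C_c^\infty(\Omega)$ bounded in $L^\infty$ with $\varphi_k\rightharpoonup0$ in $H^1_0(\Omega)$, $\limsup_k|\int\varphi_k\,d\mu_k|\le C\limsup_k\|\nabla\varphi_k\|_2$.

**Corollary 6.** Under the hypotheses of Theorem 5, if $\mu_k\ge0$ for all $k$, then each of 1–4 implies that $(\mu_k)$ is equidiffuse.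

**Proof of Corollary 6.** $\|g\|_{H^{-1}}\le C_P^{1/2}\|g\|_2\le C_P^{1/2}|\Omega|^{1/2}\|g\|_\infty$, so condition 3 implies $(\mathrm P)$; use Proposition 2(b). $\square$

The sign matters. **Example (signed measures).** Assume $0\in\Omega$ (translate). Let $0\le\zeta\in C_c^\infty(B_1)$, $\zeta\not\equiv0$, let $r_k\to0$ with $B_{r_k}\subset\Omega$, and let $\mu_k=\zeta_k\sin(x_1/\delta_k)$, $\zeta_k=r_k^{-N}\zeta(x/r_k)$. Since $\sin(x_1/\delta_k)=-\delta_k\partial_1\cos(x_1/\delta_k)$,
$$|\langle\mu_k,\varphi\rangle|=\delta_k\Big|\int\cos(x_1/\delta_k)\,\partial_1(\zeta_k\varphi)\Big|\le\delta_k\big(\|\partial_1\zeta_k\|_2\|\varphi\|_2+\|\zeta_k\|_2\|\nabla\varphi\|_2\big).$$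
Thus $\|\mu_k\|_{H^{-1}}\le C\delta_kr_k^{-N/2}(1+r_k^{-1})\to0$ if $\delta_k\to0$ fast enough. The sequence is bounded in $\mathcal M(\Omega)$, tends weakly$^*$ to $0$, and splits with $f_k=0$. Yet if also $\delta_k/r_k\to0$, then $|\mu_k|(B_{r_k})=\int\zeta(y)|\sin(r_ky_1/\delta_k)|\,dy\to\frac2\pi\int\zeta>0$, while $\operatorname{cap}(B_{r_k})\to0$. So it is not equidiffuse.

### 5.1. The short implications

**$1\Rightarrow2$.** Strongly convergent sequences are bounded and equi-integrable.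

**$2\Rightarrow3$.** Since $|\{|f_k|>T\}|\le\sup_k\|f_k\|_1/T$, equi-integrability gives $T_\varepsilon$ with $\int_{\{|f_k|>T_\varepsilon\}}|f_k|\le\varepsilon$ for all $k$. Split $f_k=f_k\mathbf 1_{\{|f_k|>T_\varepsilon\}}+f_k\mathbf 1_{\{|f_k|\le T_\varepsilon\}}$ and take $C=\sup_k\|S_k\|_{H^{-1}}$.

**$3\Rightarrow4$.** We have $|\int\varphi_k\,d\mu_k|\le\varepsilon\|\varphi_k\|_\infty+T_\varepsilon\|\varphi_k\|_1+C\|\nabla\varphi_k\|_2$, and $\varphi_k\to0$ in $L^1$ by Rellich. Let $k\to\infty$, then $\varepsilon\to0$.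

**$4\Rightarrow3$.** We may take $C\ge1$. Let $M=\sup_k\|\mu_k\|_{\mathcal M}$. We claim that for every $\varepsilon>0$ there is $\delta>0$ such that
$$\varphi\in C_c^\infty(\Omega),\ \|\varphi\|_\infty\le1,\ \|\varphi\|_1\le\delta\quad\Longrightarrow\quad\Big|\int\varphi\,d\mu_k\Big|\le\varepsilon+C\|\nabla\varphi\|_2\ \text{ for all }k.$$
If not, there are $\varepsilon>0$, indices $k_n$ and $\varphi_n\in C_c^\infty(\Omega)$ with $\|\varphi_n\|_\infty\le1$, $\|\varphi_n\|_1\le\frac1n$ and $|\int\varphi_n\,d\mu_{k_n}|>\varepsilon+C\|\nabla\varphi_n\|_2$. The left side is at most $M$, so $\|\nabla\varphi_n\|_2\le M/C$, and since $\varphi_n\to0$ in $L^1$ we get $\varphi_n\rightharpoonup0$ in $H^1_0(\Omega)$. Pass to a subsequence with $\|\nabla\varphi_n\|_2\to L$ and $k_n$ either strictly increasing or constant.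

If $k_n$ is strictly increasing, apply 4 to the sequence equal to $\varphi_n$ at the index $k_n$ and to $0$ at all other indices: $\varepsilon+CL\le CL$, a contradiction. If $k_n=k$ for all $n$, write $\mu_k=f+S$ by Boccardo–Gallouët–Orsina. Since $\varphi_n\to0$ in measure with $|\varphi_n|\le1$, and $\varphi_n\rightharpoonup0$ in $H^1_0$, we have $\int\varphi_n\,d\mu_k=\int f\varphi_n+\langle S,\varphi_n\rangle\to0$, again a contradiction. This proves the claim.

Now take any $\varphi\in C_c^\infty(\Omega)$. If $\|\varphi\|_1\le\delta\|\varphi\|_\infty$, the claim and homogeneity give $|\int\varphi\,d\mu_k|\le\varepsilon\|\varphi\|_\infty+C\|\nabla\varphi\|_2$. If $\|\varphi\|_\infty<\|\varphi\|_1/\delta$, then $|\int\varphi\,d\mu_k|\le M\|\varphi\|_\infty\le\frac M\delta\|\varphi\|_1$. So (2) holds with $T=M/\delta$, and Hahn–Banach gives 3.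

### 5.2. Smoothing by resolvents

The remaining implication $3\Rightarrow1$ needs a device that turns measures of small mass into a relatively compact family of small $L^1$ functions. For $\lambda>0$ let $R_\lambda=(I-\lambda\Delta)^{-1}$ with Dirichlet conditions.

**(R1)** On $H^{-1}(\Omega)$, expand in Dirichlet eigenfunctions, with eigenvalues $\lambda_n$; then $\|S\|_{H^{-1}}^2=\sum\lambda_n^{-1}S_n^2$ and $R_\lambda$ multiplies the $n$-th coefficient $S_n$ by $(1+\lambda\lambda_n)^{-1}$. Hence $\|R_\lambda S\|_{H^{-1}}\le\|S\|_{H^{-1}}$, and $R_\lambda S\to S$ in $H^{-1}$ as $\lambda\to0$. For $h\in L^2(\Omega)$,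
$$\|h-R_\lambda h\|_{H^{-1}}\le\tfrac12\sqrt\lambda\,\|h\|_2,\quad\text{because}\quad\frac{\lambda\lambda_n}{1+\lambda\lambda_n}\lambda_n^{-1/2}=\sqrt\lambda\,\frac{\sqrt{\lambda\lambda_n}}{1+\lambda\lambda_n}\le\tfrac12\sqrt\lambda.$$

**(R2)** Fix $p>N$. By $W^{2,p}$ regularity, $R_\lambda:L^p(\Omega)\to C_0(\Omega)$ is compact. Define $R_\lambda:\mathcal M(\Omega)\to L^{p'}(\Omega)$ as its adjoint, which is compact by Schauder's theorem. So for fixed $\lambda$, $R_\lambda$ maps bounded sets of $\mathcal M(\Omega)$ to relatively compact sets of $L^1(\Omega)$. The maximum principle gives $\|R_\lambda\psi\|_\infty\le\|\psi\|_\infty$, and by duality $\|R_\lambda\nu\|_1\le\|\nu\|_{\mathcal M}$. The definitions on $\mathcal M$ and on $H^{-1}$ agree on $\mathcal M\cap H^{-1}$: if $\nu$ lies in both and $u\in H^1_0$ is its resolvent in the $H^{-1}$ sense, then for $\psi\in L^p$ we have $\int u\psi=\langle\nu,R_\lambda\psi\rangle=\int R_\lambda\psi\,d\nu$, the last step by (E3) with $R_\lambda\psi\in C_0\cap H^1_0$.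 Finally, $R_\lambda f\to f$ in $L^1$ as $\lambda\to0$ for $f\in L^1$: if $f\in C_c^\infty$ then $R_\lambda f-f=\lambda R_\lambda\Delta f$ has $L^1$ norm at most $\lambda\|\Delta f\|_1$; then use density and contraction.

**(R3)** If $\nu\in\mathcal M(\Omega)$ and $\nu=f_0+S_0$ with $f_0\in L^1$, $S_0\in H^{-1}$, then for every $\eta>0$ one can write $\nu=f+S$ with $f\in L^1$, $\|f\|_1\le\|\nu\|_{\mathcal M}+\eta$ and $\|S\|_{H^{-1}}\le\eta$. Take $f=R_\lambda\nu+f_0-R_\lambda f_0$ and $S=S_0-R_\lambda S_0$ with $\lambda$ small. Since $S_0=\nu-f_0\in\mathcal M\cap H^{-1}$, (R2) gives $R_\lambda S_0=R_\lambda\nu-R_\lambda f_0$, so $f+S=\nu$. The bounds follow from (R1) and (R2).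

### 5.3. The implication $3\Rightarrow1$: nearly minimal $H^{-1}$ parts

The direct attempt runs as follows. For each $j$ use 3 with $\varepsilon=2^{-j}$ to write $\mu_k=S_{k,j}+\nu_{k,j}+g_{k,j}$ with $\|\nu_{k,j}\|_{\mathcal M}\le2^{-j}$, $\|g_{k,j}\|_\infty\le T_j$, $\|S_{k,j}\|_{H^{-1}}\le C$. Go from $j$ to $j+1$ and telescope:
$$g_{k,j+1}-g_{k,j}=(\nu_{k,j}-\nu_{k,j+1})+(S_{k,j}-S_{k,j+1}).$$
The measures on the right have summable masses and can be smoothed. But the only available bound on $S_{k,j}-S_{k,j+1}$ is $2C$. Summing the $J$ steps with the triangle inequality gives a bound of order $J$ and nothing uniform. The splittings for different $j$ need not be related.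

The way out is to choose $S_{k,j}$ of nearly minimal norm. Two nearly minimal elements of a convex set in a Hilbert space are close, by the parallelogram identity, and the differences become summable. The minimal norm depends on $k$, so we first pass to subsequences.

**Step A: subsequences.** *There is $C_*$, depending only on $C$, such that every subsequence has a further subsequence along which $\mu_k=f_k+S_k$ with $(f_k)$ convergent in $L^1$ and $\|S_k\|_{H^{-1}}\le C_*$.*

*A1, the minimal norms.* For $m,T\in\mathbb N$ let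
$$D_k(m,T)=\inf\Big\{\|S\|_{H^{-1}}:\mu_k-S\in\tfrac1mB_{\mathcal M}+TB_\infty\Big\}\in[0,\infty].$$
It is nonincreasing in $T$ and nondecreasing in $m$. By a diagonal argument pass to a subsequence, still indexed by $k$, with $D_k(m,T)\to D(m,T)\in[0,\infty]$ for all $m,T$. By 3, for each $m$ some $T$ has $D_k(m,T)\le C$ for all $k$, so $d_m:=\lim_{T\to\infty}D(m,T)\le C$. The sequence $(d_m)$ is nondecreasing; let $d=\lim_md_m\le C$. Put $\eta_j=4^{-j}$ and choose successively, for $j\ge1$,

* $m_j\ge2^j$, increasing in $j$, with $d_{m_j}\ge d-\eta_j$;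
* $T_j$, nondecreasing in $j$, with $D(m_j,T_j)\le d+\eta_j/2$ (possible since $d_{m_j}\le d$);
* $k_j$, strictly increasing, such that for $k\ge k_j$ we have $D_k(m_j,T_j)<d+\eta_j$ and $D_k(m_i,T_j)\ge d-2\eta_i$ for all $i\le j$ (possible since $D(m_i,T_j)\ge d_{m_i}\ge d-\eta_i$).

For $k\ge k_j$ choose $S_{k,j}$ with $\|S_{k,j}\|_{H^{-1}}\le d+\eta_j$ and
$$\mu_k-S_{k,j}=\nu_{k,j}+g_{k,j},\qquad\|\nu_{k,j}\|_{\mathcal M}\le\tfrac1{m_j}\le2^{-j},\quad\|g_{k,j}\|_\infty\le T_j.$$

*A2, consecutive choices are close.* Let $k\ge k_{j+1}$ and $Z=\frac12(S_{k,j}+S_{k,j+1})$. By convexity $\mu_k-Z\in\frac1{m_j}B_{\mathcal M}+T_{j+1}B_\infty$, so $\|Z\|_{H^{-1}}\ge D_k(m_j,T_{j+1})\ge d-2\eta_j$. The parallelogram identity gives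
$$\|S_{k,j}-S_{k,j+1}\|_{H^{-1}}^2=2\|S_{k,j}\|_{H^{-1}}^2+2\|S_{k,j+1}\|_{H^{-1}}^2-4\|Z\|_{H^{-1}}^2\le4(d+\eta_j)^2-4\big((d-2\eta_j)^+\big)^2.$$
If $d\ge2\eta_j$ the right side is $12\eta_j(2d-\eta_j)\le24C\eta_j$; if $d<2\eta_j$ it is at most $4(3\eta_j)^2=36\eta_j^2\le36\eta_j$. In both cases
$$\|S_{k,j}-S_{k,j+1}\|_{H^{-1}}\le c_02^{-j},\qquad c_0=(24C+36)^{1/2}.\tag{9}$$

*A3, telescoping and smoothing.* For $k\ge k_1$ let $J=J(k)=\max\{j:k_j\le k\}$; then $J(k)\to\infty$, and
$$\mu_k=S_{k,J}+\nu_{k,J}+g_{k,1}+\sum_{1\le j<J}h_{k,j},\qquad h_{k,j}=g_{k,j+1}-g_{k,j}=(\nu_{k,j}-\nu_{k,j+1})+(S_{k,j}-S_{k,j+1}).$$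
We replace each bounded or measure term by an $L^1$ function, up to a controlled $H^{-1}$ error.

*The terms $h_{k,j}$.* We have $\|h_{k,j}\|_\infty\le2T_{j+1}$, so $\nu_{k,j}-\nu_{k,j+1}=h_{k,j}-(S_{k,j}-S_{k,j+1})\in\mathcal M\cap H^{-1}$. Choose $\lambda_j$, independent of $k$, with $\frac12\sqrt{\lambda_j}\,2T_{j+1}|\Omega|^{1/2}\le2^{-j}$, and put $f_{k,j}=R_{\lambda_j}(\nu_{k,j}-\nu_{k,j+1})$. By (R2), $\|f_{k,j}\|_1\le2^{-j}+2^{-j-1}\le2^{1-j}$. Moreover
$$h_{k,j}-f_{k,j}=(h_{k,j}-R_{\lambda_j}h_{k,j})+R_{\lambda_j}(S_{k,j}-S_{k,j+1}),$$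
which by (R1) and (9) has $H^{-1}$ norm at most $(1+c_0)2^{-j}$.

*The term $g_{k,1}$.* Put $f_{k,0}=R_{\lambda_0}g_{k,1}$ with $\frac12\sqrt{\lambda_0}\,T_1|\Omega|^{1/2}\le1$. Then $\|g_{k,1}-f_{k,0}\|_{H^{-1}}\le1$.

*The term $\nu_{k,J}$.* By Boccardo–Gallouët–Orsina $\mu_k\in L^1+H^{-1}$, so $\nu_{k,J}=\mu_k-g_{k,J}-S_{k,J}\in L^1+H^{-1}$. By (R3) with $\eta=2^{-J}$, $\nu_{k,J}=f_{k,\infty}+S_{k,\infty}$ with $\|f_{k,\infty}\|_1\le2^{1-J(k)}$ and $\|S_{k,\infty}\|_{H^{-1}}\le1$.

*A4, compactness.* Set $f_k=f_{k,0}+\sum_{1\le j<J(k)}f_{k,j}+f_{k,\infty}$. For each fixed $j\ge0$ the set $\{f_{k,j}\}_k$ is relatively compact in $L^1$ by (R2), since $\lambda_j$ does not depend on $k$. Moreover $\sum_{m\le j<J(k)}\|f_{k,j}\|_1\le2^{2-m}$ uniformly in $k$, for $m\ge1$, and $\|f_{k,\infty}\|_1\to0$. So, up to finitely many $k$, $f_k$ is within any prescribed distance of the relatively compact set of the sums $\sum_{0\le j<m}f_{k,j}$. Thus $\{f_k\}$ is totally bounded, that is, relatively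 compact, in $L^1$. Adding the $H^{-1}$ errors,
$$\|\mu_k-f_k\|_{H^{-1}}\le(C+1)+1+(1+c_0)+1=:C_*.$$
Pass to a subsequence along which $f_k$ converges. This proves Step A.

**Step B: the full sequence.** Different subsequences could give different limits of $f_k$; we correct for this. If $f_k\to F$ along a subsequence as in Step A, then $S_k=\mu_k-f_k\to\mu-F$ as distributions, because $\mu_k\overset{*}{\rightharpoonup}\mu$, so $\|\mu-F\|_{H^{-1}}\le C_*$. Fix one such limit $F_0$ and let
$$e_k=\inf\{\|f-F_0\|_1:f\in L^1(\Omega),\ \|\mu_k-f\|_{H^{-1}}\le3C_*\}\in[0,\infty].$$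
We show $e_k\to0$. Otherwise $e_k\ge\eta>0$ along a subsequence, and Step A gives a further subsequence with $f_k\to F$ in $L^1$ and $\|\mu_k-f_k\|_{H^{-1}}\le C_*$. Put $f_k'=f_k-F+F_0$. Since
$$\|F-F_0\|_{H^{-1}}\le\|\mu-F\|_{H^{-1}}+\|\mu-F_0\|_{H^{-1}}\le2C_*,$$
we get $\|\mu_k-f_k'\|_{H^{-1}}\le3C_*$, so $e_k\le\|f_k'-F_0\|_1=\|f_k-F\|_1\to0$, a contradiction. For $k$ large choose $f_k$ with $\|\mu_k-f_k\|_{H^{-1}}\le3C_*$ and $\|f_k-F_0\|_1\le e_k+\frac1k$. For the finitely many remaining $k$ use a Boccardo–Gallouët–Orsina splitting. With $S_k=\mu_k-f_k$ this is 1. $\square$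

## 6. The integral $\int s/\kappa(s)\,ds$ as a threshold

Proposition 1 treats a linear bound by capacity, and Theorem 4 shows that some modulus is too weak. Where is the border? For a bounded sequence $(\mu_k)$ and $s>0$ let
$$\kappa(s)=\inf\{\operatorname{cap}(A):A\subset\Omega\text{ Borel},\ |\mu_k|(A)\ge s\text{ for some }k\},\qquad\inf\emptyset=\infty.$$
It is nondecreasing, and $(\mu_k)$ is equidiffuse if and only if $\kappa(s)>0$ for all $s>0$: if $\delta$ corresponds to $\varepsilon=s$ then $\kappa(s)\ge\delta$, and conversely $\delta=\min(\kappa(\varepsilon),1)$ works. In Proposition 1, $\kappa(s)\ge s/L$.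

**Theorem 7.** (a) Let $M=\sup_k\|\mu_k\|_{\mathcal M}<\infty$. If $I=\int_0^M\frac{s}{\kappa(s)}ds<\infty$, then $\|\mu_k\|_{H^{-1}}\le4\sqrt{2I}$ for all $k$, so the decomposition holds with $f_k=0$.

(b) Let $\kappa_*:(0,1]\to(0,\infty)$ be such that $\kappa_*(s)/s^\beta$ is nondecreasing for some $\beta>1$ and $\int_0^1\frac{s}{\kappa_*(s)}ds=\infty$. Then there is a bounded sequence $0\le\mu_k\in C_c^\infty(\Omega)$, weakly$^*$ convergent to a bounded function, with $\kappa(s)\ge\kappa_*(s)$ for $0<s\le1$ (hence equidiffuse), such that along no subsequence $\mu_k=f_k+S_k$ with $(f_k)$ bounded and equi-integrable and $(S_k)$ bounded in $H^{-1}$.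

**Proof of (a).** We refine Proposition 1: instead of comparing $m_i$ with the capacity of $E_i$ linearly, compare the mass of each shell. We may assume $M>0$. Since $I<\infty$ and $\kappa$ is nondecreasing, $\kappa>0$ on $(0,M]$. Let $\varphi\in C_c^\infty(\Omega)$, $E_i=\{|\varphi|\ge2^i\}$, $m_i=|\mu_k|(E_i)$, $c_i=\operatorname{cap}(E_i)$. If $m_i>m_{i+1}$, then $c_i\ge\kappa(m_i)>0$, and
$$\frac{(m_i-m_{i+1})^2}{c_i}\le\frac{m_i^2-m_{i+1}^2}{\kappa(m_i)}=\frac2{\kappa(m_i)}\int_{m_{i+1}}^{m_i}s\,ds\le2\int_{m_{i+1}}^{m_i}\frac{s}{\kappa(s)}ds.$$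
The first step uses $(a-b)^2\le a^2-b^2$ for $a\ge b\ge0$, the last the monotonicity of $\kappa$. The intervals $(m_{i+1},m_i)$ are disjoint and contained in $(0,M)$, so the sum of these quotients is at most $2I$. By Cauchy–Schwarz and (1),
$$\Big|\int\varphi\,d\mu_k\Big|\le\sum_i2^{i+1}(m_i-m_{i+1})\le2\Big(\sum_i4^ic_i\Big)^{1/2}\Big(\sum_{m_i>m_{i+1}}\frac{(m_i-m_{i+1})^2}{c_i}\Big)^{1/2}\le4\|\nabla\varphi\|_2\sqrt{2I}.\ \square$$

**Proof of (b).** Note that $\kappa_*$ is nondecreasing. Use the sequence of Section 3 with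
$$\kappa_j=\frac{\kappa_*(2^{-j})}{\kappa_*(1)}\in(0,1],\quad a_j=\alpha2^{-j},\quad\alpha=\min\Big\{\frac14,\frac1{4WK_0\kappa_*(1)}\Big\},\quad W=\sum_{n\ge0}2^{-(\beta-1)n}.$$
This is legitimate because $K_0$ does not depend on the $\kappa_j$. Boundedness and the weak$^*$ limit are Step 1 of Section 4. The hypothesis on $\kappa_*(s)/s^\beta$ says
$$\kappa_j\ge2^{\beta(i-j)}\kappa_i\quad\text{for }1\le j\le i.\tag{10}$$

**Step 1: the lower bound on $\kappa$.** Let $0<s\le1$, $\mu_k(A)\ge s$, and let $i\ge0$ satisfy $2^{-i-1}<s\le2^{-i}$. Then $\sum_{j>i}a_j=\alpha2^{-i}<2\alpha s\le\frac s2$, so $\sum_{j\le\min(i,k)}a_j\tilde\sigma_{k,j}(A)\ge\frac s2$; in particular $i\ge1$. By the choice of $W$, for some $j\le\min(i,k)$ we have $a_j\tilde\sigma_{k,j}(A)\ge\frac{s}{2W}2^{-(\beta-1)(i-j)}$, since otherwise the sum would be less than $\frac s2$. By (7) and (10),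
$$\operatorname{cap}(A)\ge\frac{\kappa_j\tilde\sigma_{k,j}(A)}{K_0}\ge\frac{2^{\beta(i-j)}\kappa_*(2^{-i})}{K_0\kappa_*(1)}\cdot\frac{s\,2^j\,2^{-(\beta-1)(i-j)}}{2W\alpha}=\frac{\kappa_*(2^{-i})\,s\,2^i}{2WK_0\kappa_*(1)\alpha}.$$
Since $s2^i>\frac12$ and $\kappa_*(2^{-i})\ge\kappa_*(s)$, the right side is at least $\kappa_*(s)/(4WK_0\kappa_*(1)\alpha)\ge\kappa_*(s)$. Hence $\kappa(s)\ge\kappa_*(s)$.

**Step 2: no splitting.** Testing with one array at a time is no longer enough; we use all arrays at once, with weights that balance the two sides of (8). Suppose a splitting exists along a subsequence. Take $t_j=a_j/\kappa_j$ in (8) and set $x_j=a_j/\sqrt{\kappa_j}=t_j\sqrt{\kappa_j}$. Then $t_ja_j=x_j^2$. By (10), $\min(\kappa_i,\kappa_j)\le\sqrt{\kappa_i\kappa_j}\,2^{-\beta|i-j|/2}$, so with $x_ix_j\le\frac12(x_i^2+x_j^2)$,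
$$\sum_{i,j\le J}t_it_j\min(\kappa_i,\kappa_j)\le\sum_{i,j\le J}x_ix_j2^{-\beta|i-j|/2}\le C_\beta\sum_{j\le J}x_j^2,\qquad C_\beta=\sum_{n\in\mathbb Z}2^{-\beta|n|/2}.$$
Now (8) reads $\sum_{j\le J}x_j^2\le C(C_\beta\sum_{j\le J}x_j^2)^{1/2}$, that is, $\sum_{j\le J}x_j^2\le C^2C_\beta$ for all $J$. But
$$\sum_{j\ge1}x_j^2=\alpha^2\kappa_*(1)\sum_{j\ge1}\frac{4^{-j}}{\kappa_*(2^{-j})}=\infty,$$
because $\int_{2^{-j}}^{2^{1-j}}\frac{s}{\kappa_*(s)}ds\le2\cdot\frac{4^{-j}}{\kappa_*(2^{-j})}$ and these integrals add up to $\int_0^1\frac{s}{\kappa_*(s)}ds=\infty$. This is a contradiction. $\square$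

**Corollary 8.** Consider bounded weakly$^*$ convergent sequences with $|\mu_k|(A)\le C\operatorname{cap}(A)^\theta$ for all Borel $A$ and all $k$. If $\theta>\frac12$, the decomposition always exists (with $f_k=0$). If $0<\theta\le\frac12$, it fails in general.

**Proof.** If $\theta>\frac12$, then $\kappa(s)\ge(s/C)^{1/\theta}$, and $\int_0^Ms^{1-1/\theta}ds<\infty$ because $1-1/\theta>-1$; apply Theorem 7(a). If $0<\theta\le\frac12$, apply Theorem 7(b) with $\kappa_*(s)=s^2$, $\beta=2$; here $\int_0^1s/\kappa_*(s)\,ds=\int_0^1ds/s=\infty$. The sequence constructed there has $\mu_k(\Omega)\le\sum_ja_j=\alpha\le\frac14$. If $s=\mu_k(A)>0$, then $s\le1$ and $\operatorname{cap}(A)\ge\kappa(s)\ge s^2$, so $\mu_k(A)\le\operatorname{cap}(A)^{1/2}$. If $\operatorname{cap}(A)\le1$, this is at most $\operatorname{cap}(A)^\theta$; if $\operatorname{cap}(A)>1$, then $\mu_k(A)\le\frac14\le\operatorname{cap}(A)^\theta$. So the bound holds with $C=1$, and the decomposition does not exist. $\square$
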